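# Jointly continuous integral kernels of $e^{-itH}$ for atomic Hamiltonians

Throughout, $H_0=-\frac12\Delta$ on $L^2(\mathbb R^\nu)$, $\langle x\rangle=(1+|x|^2)^{1/2}$, inner products are antilinear in the first argument, and $C$ denotes constants that may change from line to line and depend only on what is said or obvious.

## 1. The free propagator, one energy shell at a time

Let $H=H_0+V$ be a Schrödinger operator, $V$ real and such that $H$ is self-adjoint. By the spectral theorem $e^{-itH}$ is a unitary operator. Is it given by a kernel, and is that kernel continuous?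

**Definition 1.** A bounded operator $B$ on $L^2(\mathbb R^\nu)$ is a *weak integral operator* with integral kernel $K(x,y)$ if
$$\langle f,Bg\rangle=\iint\overline{f(x)}\,K(x,y)\,g(y)\,dx\,dy\qquad\text{for all }f,g\in C_0^\infty(\mathbb R^\nu).$$
For the family $e^{-itH}$, $t\ne0$, a *jointly continuous integral kernel* is a kernel $P(x,y;t)$ that is continuous in $(x,y,t)$ on $\mathbb R^\nu\times\mathbb R^\nu\times(\mathbb R\setminus\{0\})$.

For fixed $t$, such a continuous kernel is unique, because products $\overline{f(x)}g(y)$ determine a continuous function. The identity operator ($t=0$) has no locally integrable kernel: testing with $f,g$ of disjoint supports shows that such a kernel would vanish off the diagonal, hence almost everywhere. So $t\neq0$ must be used.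

The easy case is $V=0$.

**Proposition 1.** For $t\ne0$, $e^{-itH_0}$ is a weak integral operator with kernel $P_0(x-y;t)=(2\pi it)^{-\nu/2}e^{i|x-y|^2/2t}$, where $(it)^{-\nu/2}$ is the limit of $z^{-\nu/2}$ (principal branch) as $z\to it$ from $\operatorname{Re}z>0$.

**Proof.** For $z>0$, $e^{-zH_0}$ has the heat kernel $(2\pi z)^{-\nu/2}e^{-|x-y|^2/2z}$. For fixed $f,g\in C_0^\infty$ both sides of
$$\langle f,e^{-zH_0}g\rangle=\iint\overline{f(x)}(2\pi z)^{-\nu/2}e^{-|x-y|^2/2z}g(y)\,dx\,dy$$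
are analytic in $\operatorname{Re}z>0$, so they agree there. Put $z=\epsilon+it$ and let $\epsilon\downarrow0$. The left side converges by the spectral theorem. On the right the exponential has modulus at most $1$ and $|z|^{-\nu/2}\le|t|^{-\nu/2}$, so dominated convergence applies. $\square$

An explicit formula will not be available in general. Here is a second proof of continuity that does not use one. Choose $\eta\in C^\infty(\mathbb R)$ with $0\le\eta\le1$, $\eta=0$ on $(-\infty,1]$, $\eta=1$ on $[2,\infty)$, and put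
$$\chi(u)=\eta(u)-\eta(u/2),\qquad\chi_0=1-\eta,\qquad\operatorname{supp}\chi\subset[1,4].$$
The sums telescope: for any $\Lambda>0$,
$$\chi_0(u/\Lambda)+\sum_{k=0}^n\chi(2^{-k}u/\Lambda)=1-\eta(2^{-n-1}u/\Lambda)\longrightarrow1\qquad(n\to\infty). \tag{1}$$
The energy-$\lambda$ piece $e^{-itH_0}\chi(H_0/\lambda)$ has the smooth kernel
$$P^0_\lambda(x,y;t)=(2\pi)^{-\nu}\int e^{i(x-y)\cdot\xi-it|\xi|^2/2}\,\chi(|\xi|^2/2\lambda)\,d\xi .$$
Put, here and in the rest of the notes,
$$\rho=\frac{1+|x|+|y|}{|t|}.$$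

**Proposition 2.** For every $s\in\mathbb N$ there is $C_s$ with $|P^0_\lambda(x,y;t)|\le C_s\lambda^{\nu/2}\min\{1,(\rho/\sqrt\lambda)^s\}$ for all $\lambda\ge1$, $x,y$, $t\ne0$.

**Proof.** Substitute $\xi=\sqrt\lambda\,\eta$:
$$P^0_\lambda=\lambda^{\nu/2}(2\pi)^{-\nu}\int e^{i\Phi(\eta)}a(\eta)\,d\eta,\qquad\Phi(\eta)=\sqrt\lambda\,(x-y)\cdot\eta-\tfrac12\lambda t|\eta|^2,\quad a(\eta)=\chi(|\eta|^2/2).$$
On $\operatorname{supp}a$ we have $\sqrt2\le|\eta|\le2\sqrt2$. The bound $C\lambda^{\nu/2}$ is immediate. If $\sqrt\lambda|x-y|>\frac12\lambda|t|$, then $\rho/\sqrt\lambda>\frac12$ and this bound suffices. Otherwise integrate by parts along the *dilation* field $\mathcal D=\eta\cdot\partial_\eta$. Let $\Phi_j=\mathcal D^j\Phi=\sqrt\lambda(x-y)\cdot\eta-2^{j-1}\lambda t|\eta|^2$. On $\operatorname{supp}a$, $|\Phi_j|\le C_j\lambda|t|$ and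
$$|\Phi_1|\ge\lambda|t|\,|\eta|^2-\tfrac12\lambda|t|\,|\eta|\ge\sqrt2(\sqrt2-\tfrac12)\lambda|t|\ge\lambda|t|.$$
Since $e^{i\Phi}=(i\Phi_1)^{-1}\mathcal De^{i\Phi}$ and the transpose of $\mathcal D$ is $-(\mathcal D+\nu)$, we get $\int e^{i\Phi}a=\int e^{i\Phi}a_1$ with $a_1=i(\mathcal D+\nu)(a/\Phi_1)$. Using $\mathcal D\Phi_1^{-m}=-m\Phi_2\Phi_1^{-m-1}$, after $s$ repetitions the amplitude is a finite sum of terms $\text{const}\cdot(\mathcal D^{j}a)\,\Phi_{i_1}\cdots\Phi_{i_k}\Phi_1^{-s-k}$. Each is $O((\lambda|t|)^{-s})$. Finally $(\lambda|t|)^{-1}\le(\sqrt\lambda|t|)^{-1}\le\rho/\sqrt\lambda$. $\square$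

With $s=\nu+1$ the piece is at most $C\rho^{\nu+1}\lambda^{-1/2}$, so $\sum_kP^0_{2^k}$ converges uniformly on compact subsets of $\{t\ne0\}$. The low-energy piece, with $\chi_0$, is an integral over a bounded set and is continuous. Thus the sum is continuous, and by (1) it is the kernel of $e^{-itH_0}$.

The estimate has a classical reading. A particle of energy $\lambda$ that starts at $y$ has $|x\cdot\xi|\lesssim|y|\sqrt\lambda$. In free motion $x\cdot\xi$ grows at the rate $|\xi|^2=2\lambda$. If $\sqrt\lambda\,|t|\gg1+|x|+|y|$, the particle cannot be at $x$ at time $t$.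

## 2. Expanding in the potential: dimension one, and divergence in dimension two

The natural way to add a potential is to expand in it. On the line this succeeds.

**Proposition 3.** Let $\nu=1$ and $V\in L^1(\mathbb R)\cap L^\infty(\mathbb R)$ real. Then $e^{-itH}$, $t\neq0$, is a weak integral operator with a jointly continuous kernel.

**Proof.** Let $t>0$. As $V$ is bounded, the Dyson series
$$e^{-itH}=\sum_{n\ge0}(-i)^n\int_{s_0+\dots+s_n=t,\ s_j>0}e^{-is_0H_0}Ve^{-is_1H_0}V\cdots Ve^{-is_nH_0}$$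
converges in norm. If $u\in L^1\cap L^2$, then by Proposition 1 (extended by density) $e^{-isH_0}u$ is given by its kernel, is bounded by $(2\pi s)^{-1/2}\|u\|_1$ and lies in $L^2$; so $Ve^{-isH_0}u\in L^1\cap L^2$ again. Hence the $n$-th integrand, applied to $g\in C_0^\infty$, has the kernel $\int P_0(x-z_1;s_0)V(z_1)P_0(z_1-z_2;s_1)\cdots V(z_n)P_0(z_n-y;s_n)\,dz$, whose absolute integral is at most $\|V\|_1^n\prod_j(2\pi s_j)^{-1/2}$. By Dirichlet's integral $\int\prod s_j^{-1/2}=\pi^{(n+1)/2}t^{(n-1)/2}/\Gamma(\frac{n+1}2)$, so the $n$-th kernel is bounded by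
$$\|V\|_1^n\,2^{-(n+1)/2}\,t^{(n-1)/2}\big/\Gamma(\tfrac{n+1}2),$$
which is summable, locally uniformly in $t>0$. After $s_j=t\sigma_j$ each term is continuous in $(x,y,t)$ by dominated convergence. For $t<0$ take adjoints. $\square$

The known result that accompanies our question is stronger: if $\nu=1$ and $V\in L^1(\mathbb R)$, then $e^{-itH}$ is a weak integral operator for $t\ne0$ with jointly continuous kernel.

For $\nu\ge2$ the argument stops at the first-order term. With absolute values it is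
$$(2\pi)^{-\nu}\int_0^ts^{-\nu/2}(t-s)^{-\nu/2}\,ds\int|V(z)|\,dz=\infty\qquad(V\not\equiv0),$$
because $s^{-\nu/2}$ is not integrable at $0$. For a Coulomb potential the $z$-integral diverges too. The free Schrödinger kernel has constant modulus in space, and everything useful is in its phase. The *heat* kernel does not have this defect: $p_s(x-z)p_{\tau-s}(z-y)$ is $p_\tau(x-y)$ times a probability density in $z$, and we shall see that the heat series converges. But it gives $e^{-\tau H}$, not $e^{-itH}$.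

Some restriction on $V$ is needed in any dimension. For $V=\frac12|x|^2$ the Hermite functions of total degree $n$ are eigenfunctions with eigenvalue $n+\frac\nu2$ and parity $(-1)^n$. Hence $e^{-i\pi H}f(x)=e^{-i\pi\nu/2}f(-x)$. A continuous kernel at $t=\pi$ would vanish for $y\neq-x$ (test with $\operatorname{supp}f$ and $-\operatorname{supp}g$ disjoint), hence identically, which is impossible.

The question, posed in "Schrödinger Semigroups" (https://www.ams.org/journals/bull/1982-07-03/S0273-0979-1982-15041-8/S0273-0979-1982-15041-8.pdf), is to prove that $e^{-itH}$ is a weak integral operator with jointly continuous integral kernel for a class of $N$-body operators including the atomic Hamiltonians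
$$H=\sum_{i=1}^N\Big(-\tfrac12\Delta_{x_i}-\frac Z{|x_i|}\Big)+\sum_{1\le i<j\le N}\frac1{|x_i-x_j|}\quad\text{on }L^2(\mathbb R^{3N}),\qquad Z>0. \tag{2}$$

So we return to the second proof in Section 1 and ask what changes when $V\neq0$. It used three things. (a) The energy-$\lambda$ piece had a kernel that could be written down; without a Fourier transform we need another handle on point values. (b) A dilation turned energy $\lambda$ into energy $1$; with a potential, the same dilation replaces $V$ by $h^2V(hx)$, $h=\lambda^{-1/2}$. (c) We integrated by parts along the dilation field, using that $\mathcal D\Phi$ is large; the operator version must be a commutator with the generator of dilations.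

For (2), point (b) is encouraging. There $\nu=3N$, $V$ is homogeneous of degree $-1$, and $h^2V(hx)=hV(x)$. The rescaled operator $H_h=H_0+hV$ tends to $H_0$ as $h\to0$, whatever $N$ is. Dilating by $e^\theta$ gives $e^{-2\theta}H_0+he^{-\theta}V$, and minus the $\theta$-derivative at $0$ is $2H_0+hV=2H_h-hV$. Near energy $1$ this is a positive quantity plus a small one. This positivity, uniform at all high energies, replaces (c).

## 3. Potentials that are smooth along dilations, and the statements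

**Definition 2.** A real Borel function $V$ on $\mathbb R^\nu$ is in the class $\mathcal C$ if there are finitely many surjective linear maps $\pi_a:\mathbb R^\nu\to\mathbb R^{d_a}$ ($d_a\ge1$) and exponents $0<\sigma_a<\min(2,d_a)$ such that, with
$$W(x)=1+\sum_a|\pi_ax|^{-\sigma_a},\qquad\Sigma=\bigcup_a\ker\pi_a,$$
for each $x\notin\Sigma$ the function $\theta\mapsto V(e^\theta x)$ is $C^\infty$ on $\mathbb R$, and $V_j(x):=\partial_\theta^jV(e^\theta x)|_{\theta=0}$ satisfies $|V_j|\le C_jW$ off $\Sigma$ for every $j\ge0$.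

Here $\Sigma$ is a dilation-invariant null set, $V_0=V$, and $\partial_\theta^jV(e^\theta x)=V_j(e^\theta x)$. Each $V_j$ is Borel, being an iterated limit of difference quotients. Examples:

1. $V=\sum_av_a(\pi_ax)$ with $|(y\cdot\nabla)^jv_a(y)|\le C_j(1+|y|^{-\sigma_a})$ for all $j$.
2. The atomic Hamiltonians (2): the maps are $x\mapsto x_i$ and $x\mapsto x_i-x_j$, with $d_a=3$, $\sigma_a=1$. Since $V(e^\theta x)=e^{-\theta}V(x)$, we have $V_j=(-1)^jV$, and $|V|\le CW$ is clear.
3. Coulomb systems of moving particles with arbitrary charges and masses, after $x_i\mapsto\sqrt{m_i}\,x_i$, which turns the kinetic energy into $-\frac12\Delta$.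

Fixed nuclei at several different points are not covered.

For $V\in\mathcal C$, $H=H_0+V$ is the form sum with form domain $H^1(\mathbb R^\nu)$; this is well defined because $V$ is form bounded relative to $H_0$ with relative bound $0$, by (5) below. We use the norm $\|u\|_{H^1}^2=\langle u,(H_0+1)u\rangle=\frac12\|\nabla u\|^2+\|u\|^2$ and the dual norm on $H^{-1}$. For atoms this is Kato's operator $H_K$, self-adjoint on $H^2$: if $u\in H^2$ and $v\in H^1$, then $\langle v,H_Ku\rangle$ is the value of the form at $(v,u)$, so $u\in D(H)$ and $Hu=H_Ku$; a self-adjoint operator has no proper self-adjoint extension, so $H=H_K$.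

**Theorem 4.** Let $V\in\mathcal C$. For every $t\neq0$, $e^{-itH}$ is a weak integral operator, with kernel $P(x,y;t)$ jointly continuous on $\mathbb R^\nu\times\mathbb R^\nu\times(\mathbb R\setminus\{0\})$. In particular this holds for all atomic Hamiltonians (every $N\ge1$, $Z>0$).

**Theorem 5.** Let $V\in\mathcal C$.

1. $P$ is $C^\infty$ in $t\ne0$; every $\partial_t^lP$ is jointly continuous, and for all $x,y$ and $t\neq0$
$$|\partial_t^lP(x,y;t)|\le C_l\Big(1+\Big(\frac{1+|x|+|y|}{|t|}\Big)^{\nu+2l}\Big).$$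
2. If $V\in C^\infty(\Omega)$, $\Omega\subset\mathbb R^\nu$ open, then $P\in C^\infty(\Omega\times\Omega\times(\mathbb R\setminus\{0\}))$. For atoms, $P$ is $C^\infty$ off the collision set.
3. If $g\in L^2$ and $\int\langle y\rangle^\nu|g(y)|\,dy<\infty$, then $e^{-itH}g(x)=\int P(x,y;t)g(y)\,dy$ for a.e. $x$, and the right side is continuous in $(x,t)$, $t\neq0$.

**Proposition 6.** Let $\nu=3$ and $V=-\frac\kappa2|x|^{-2}$ with $0<\kappa<\frac14$ (form sum; here $V_j=(-2)^jV$). For no $t\neq0$ does $e^{-itH}$ have a kernel continuous on $\mathbb R^3\times\mathbb R^3$. So $\sigma_a<2$ cannot be relaxed to $\sigma_a=2$. Growth must also be restricted: for $V=\frac12|x|^2$, $e^{-i\pi H}f(x)=e^{-i\pi\nu/2}f(-x)$ has no continuous kernel.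

The last sentence of Proposition 6 was proved in Section 2. From now until Section 10 fix $V\in\mathcal C$.

## 4. Form bounds and the heat kernel

**Gaussian averages.** *This step shows that $W$ has finite Gaussian averages.* Let $p_\tau(x)=(2\pi\tau)^{-\nu/2}e^{-|x|^2/2\tau}$ and let $\Xi$ be a standard normal vector in $\mathbb R^\nu$. Since $\pi_a$ is surjective, $\pi_a\Xi$ has a bounded density, say $\le M_a$. Splitting at $|u|=1$,
$$\sup_y\mathbb E|y+\pi_a\Xi|^{-\sigma_a}\le L_a:=1+M_a\int_{|u|<1}|u|^{-\sigma_a}du<\infty,$$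
because $\sigma_a<d_a$. By scaling,
$$\mathbb E\,|\pi_a(m+\sqrt\tau\,\Xi)|^{-\sigma_a}\le L_a\tau^{-\sigma_a/2}\qquad(m\in\mathbb R^\nu,\ \tau>0). \tag{3}$$

**Lemma 7.** Put $\gamma=2-\max_a\sigma_a\in(0,2)$ ($\gamma=2$ if there is no $a$). As forms on $H^1$,
$$h^2W(hx)\le Ch^\gamma(H_0+1),\qquad0<h\le1. \tag{4}$$
Consequently, if $M$ is measurable with $|M|\le c\,h^2W(h\,\cdot)$ a.e., then $\|M\|_{\mathcal L(H^1,H^{-1})}\le cCh^\gamma$. Moreover
$$W\le Ch^\gamma H_0+Ch^{\gamma-2},\qquad0<h\le1. \tag{5}$$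

**Proof.** Recall the Schur test: a symmetric kernel $k\ge0$ with $\int k(x,z)\varphi(z)dz\le L\varphi(x)$ for some $\varphi>0$ defines an operator of norm at most $L$. Let $v=|\pi_a\cdot|^{-\sigma_a}$, $v_N=\min(v,N)$. The operator $(H_0+1)^{-1}$ has the positive kernel $R(x-z)=\int_0^\infty e^{-s}p_s(x-z)ds$, and (3) gives
$$\int R(x-z)v_N(z)\,dz\le L_a':=L_a\int_0^\infty e^{-s}s^{-\sigma_a/2}ds<\infty,$$
because $\sigma_a<2$. So $v_N^{1/2}(x)R(x-z)v_N^{1/2}(z)$ passes the Schur test with $\varphi=v_N^{1/2}$, and $\|v_N^{1/2}(H_0+1)^{-1}v_N^{1/2}\|\le L_a'$, that is, $v_N\le L_a'(H_0+1)$. Let $N\to\infty$ by monotone convergence. Finally $h^2|\pi_a(hx)|^{-\sigma_a}=h^{2-\sigma_a}v(x)$ with $h^{2-\sigma_a}\le h^\gamma$, and $h^2\le h^\gamma$; this is (4).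

The second claim is Cauchy–Schwarz: $|\langle u,Mv\rangle|\le\||M|^{1/2}u\|\,\||M|^{1/2}v\|$. For (5), conjugate (4) with the dilation that replaces $hx$ by $x$; it replaces $H_0$ by $h^2H_0$, so $h^2W\le Ch^\gamma(h^2H_0+1)$. $\square$

Since $\gamma>0$, (5) makes the coefficient of $H_0$ as small as we like. As $|V|\le C_0W$ a.e., $V$ is form bounded with relative bound $0$.

**Lemma 8.** There are $E\ge0$ and real kernels $k_\tau(x,y)=k_\tau(y,x)$, $\tau>0$, continuous in $(x,y)$, with $e^{-\tau H}f(x)=\int k_\tau(x,y)f(y)\,dy$ for $f\in L^2$, and for all $x,y$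
$$|k_\tau(x,y)|\le2e^{E\tau}p_\tau(x-y),\qquad k_{\tau+\tau'}(x,y)=\int k_\tau(x,z)k_{\tau'}(z,y)\,dz. \tag{6}$$

**Proof. Step 1: the heat series converges.** This step constructs $k_\tau$ for small $\tau$. For $0<s<\tau$, $p_s(x-z)p_{\tau-s}(z-y)$ is $p_\tau(x-y)$ times a Gaussian density in $z$ with covariance $\frac{s(\tau-s)}\tau I$. By (3),
$$\int p_s(x-z)W(z)p_{\tau-s}(z-y)\,dz\le p_\tau(x-y)\Big(1+\sum_aL_a\big(\tfrac{s(\tau-s)}\tau\big)^{-\sigma_a/2}\Big). \tag{7}$$
Integrating over $s\in(0,\tau)$ with $s=\tau u$ gives at most $\Theta(\tau)p_\tau(x-y)$, where $\Theta(\tau)=\tau+\sum_aL_aB_a\tau^{1-\sigma_a/2}$ and $B_a=\int_0^1(u(1-u))^{-\sigma_a/2}du<\infty$. The function $\Theta$ is increasing with $\Theta(0+)=0$. Put $b_0(\tau;x,y)=p_\tau(x-y)$ and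
$$b_n(\tau;x,y)=\int_0^\tau ds\int dz\,p_s(x-z)V(z)b_{n-1}(\tau-s;z,y).$$
By induction the integrals converge absolutely and $|b_n|\le(C_0\Theta(\tau))^np_\tau(x-y)$.

**Step 2: continuity.** This step shows that each $b_n(\tau;\cdot,\cdot)$ is continuous, by induction on $n$. On $s\in[\delta,\tau-\delta]$ and $|x|,|y|\le R$ the integrand is at most $Ce^{-c|z|^2}W(z)$, which is integrable by (3), so this part of the integral is continuous by dominated convergence. By (7) the rest is at most $C\int_{(0,\delta)\cup(\tau-\delta,\tau)}(\cdots)ds$, uniformly in $(x,y)$, and tends to $0$ as $\delta\to0$. Choose $\tau_0$ with $C_0\Theta(\tau_0)\le\frac12$. For $\tau\le\tau_0$, $k_\tau:=\sum_n(-1)^nb_n(\tau)$ converges uniformly, is real and continuous, and $|k_\tau|\le2p_\tau$.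

**Step 3: identification.** This step shows that $k_\tau$, $\tau\le\tau_0$, is the kernel of $e^{-\tau H}$. Let $V_N=V\mathbf1_{|V|\le N}$ and $H^{(N)}=H_0+V_N$. Since $V_N$ is bounded, the Dyson series gives $e^{-\tau H^{(N)}}$ the kernel $k_\tau^{(N)}=\sum(-1)^nb_n^{(N)}$, defined with $V_N$ in place of $V$. As $|V_N|\le C_0W$, dominated convergence gives $k^{(N)}_\tau\to k_\tau$ pointwise, with $|k^{(N)}_\tau|\le2p_\tau$. By (5), for $\Lambda'$ large, $H^{(N)}+\Lambda'\ge\frac12(H_0+1)$ for all $N$, and the same for $H$. So the resolvents at $-\Lambda'$ are uniformly bounded from $H^{-1}$ to $H^1$, and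
$$(H^{(N)}+\Lambda')^{-1}-(H+\Lambda')^{-1}=(H^{(N)}+\Lambda')^{-1}(V-V_N)(H+\Lambda')^{-1}\to0$$
strongly, because for $v\in H^1$, $\|(V-V_N)v\|_{H^{-1}}\le C\||V-V_N|^{1/2}v\|\to0$ by dominated convergence (the majorant is $(C_0W)^{1/2}|v|\in L^2$). Hence $e^{-\tau H^{(N)}}\to e^{-\tau H}$ strongly. On the other side $\int k_\tau^{(N)}(x,y)f(y)dy\to\int k_\tau(x,y)f(y)dy$ for every $x$. The limits agree a.e.

**Step 4: all times.** This step extends the kernel to $\tau>\tau_0$. For $\tau\in(2^{j-1}\tau_0,2^j\tau_0]$, $j\ge1$, define inductively $k_\tau(x,y)=\int k_{\tau/2}(x,z)k_{\tau/2}(z,y)dz$. It is continuous by dominated convergence, is the kernel of $e^{-\tau H}$, and $|k_\tau|\le2^{2^j}p_\tau\le e^{E\tau}p_\tau$ with $E=2\ln2/\tau_0$, since $2^j<2\tau/\tau_0$. Symmetry (the operators are self-adjoint, the kernels real) and the semigroup identity hold a.e.; both sides are continuous, so they hold everywhere. $\square$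

We record three consequences. First, $\|e^{-\tau H}\|\le2e^{E\tau}$ for all $\tau$, so $H\ge-E$. Second, from $\langle x\rangle^k\le C_k\langle y\rangle^k\langle x-y\rangle^k$ and (6),
$$\|\langle\cdot\rangle^kk_\tau(\cdot,y)\|_2\le C_k\tau^{-\nu/4}(1+\tau)^{k/2}e^{E\tau}\langle y\rangle^k. \tag{8}$$
Third, since $k_\tau$ is real and symmetric, (6) gives
$$\|k_\tau(\cdot,y)-k_\tau(\cdot,y')\|_2^2=k_{2\tau}(y,y)-2k_{2\tau}(y,y')+k_{2\tau}(y',y'),$$
so $y\mapsto k_\tau(\cdot,y)\in L^2$ is norm continuous; and since $k_\tau(\cdot,y)=e^{-(\tau-\epsilon)H}k_\epsilon(\cdot,y)$ for $\tau>\epsilon>0$, $(\tau,y)\mapsto k_\tau(\cdot,y)\in L^2$ is jointly norm continuous.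

## 5. Energy pieces of the kernel and the estimate that suffices

**Smoothed point masses.** *This step settles point (a) of Section 2: it replaces $\delta_y$ by $L^2$ vectors.* Fix an integer $m_2>\nu/4$ and $\Lambda\ge2E+2$; then $H+\Lambda\ge1$. For $\lambda\ge\Lambda$ let $J_\lambda=\lambda(H+\lambda)^{-1}$ and
$$G^0_{\lambda,y}=\frac{\lambda^{m_2}}{(m_2-1)!}\int_0^\infty\tau^{m_2-1}e^{-\lambda\tau}k_\tau(\cdot,y)\,d\tau\in L^2 .$$
Formally this is $J_\lambda^{m_2}\delta_y$.

**Lemma 9.** The functions $G^0_{\lambda,y}$ are real, $y\mapsto G^0_{\lambda,y}\in L^2$ is norm continuous, $J_\lambda^{m_2}f=\int f(y)G^0_{\lambda,y}\,dy$ for $f\in C_0^\infty$, and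
$$\|\langle\cdot\rangle^kG^0_{\lambda,y}\|_2\le C_k\lambda^{\nu/4}\langle y\rangle^k,\qquad\lambda\ge\Lambda. \tag{9}$$

**Proof.** Since $\lambda\ge2E+2$, $\lambda-E\ge\frac\lambda2+1$. By (8) the left side of (9) is at most
$$C_k\langle y\rangle^k\lambda^{m_2}\int_0^\infty\tau^{m_2-1-\nu/4}(1+\tau)^{k/2}e^{-\tau}e^{-\lambda\tau/2}\,d\tau\le C_k\langle y\rangle^k\lambda^{m_2}\lambda^{-(m_2-\nu/4)},$$
where $m_2>\nu/4$ is used at $\tau=0$. Continuity follows from dominated convergence with (8), $k=0$. The formula for $J_\lambda^{m_2}f$ is the Laplace formula for $(H+\lambda)^{-m_2}$ together with Fubini for Bochner integrals. $\square$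

**Energy pieces.** For $\lambda\ge\Lambda$ define
$$P_\lambda(x,y;t)=\big\langle G^0_{\lambda,x},\,e^{-itH}\chi(H/\lambda)(1+H/\lambda)^{2m_2}G^0_{\lambda,y}\big\rangle,$$
and $P_{\rm low}$ in the same way with $\lambda=\Lambda$ and $\chi_0$ in place of $\chi$; the operator is bounded since $H\ge-E$. Because $J_\lambda^{-1}=1+H/\lambda$, Lemma 9 gives, for $f,g\in C_0^\infty$,
$$\langle f,e^{-itH}\chi(H/\lambda)g\rangle=\big\langle J_\lambda^{m_2}f,e^{-itH}\chi(H/\lambda)(1+H/\lambda)^{2m_2}J_\lambda^{m_2}g\big\rangle=\iint\overline{f(x)}P_\lambda(x,y;t)g(y)\,dx\,dy .$$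
So $P_\lambda$, $P_{\rm low}$ are weak kernels of $e^{-itH}\chi(H/\lambda)$, $e^{-itH}\chi_0(H/\Lambda)$. They are jointly continuous on $\mathbb R^{2\nu+1}$ (norm continuity of $G^0$, strong continuity of $e^{-itH}$) and $C^\infty$ in $t$ with jointly continuous derivatives: each $\partial_t$ inserts $-iH$, bounded on the spectral window. By Cauchy–Schwarz and (9),
$$|\partial_t^lP_\lambda|\le C_l\lambda^{\nu/2+l},\qquad|\partial_t^lP_{\rm low}|\le C_l. \tag{10}$$

The sum of (10) over $\lambda=2^k\Lambda$ diverges: Cauchy–Schwarz has ignored $e^{-itH}$, and it must, since (10) holds also at $t=0$. What is needed is the analogue of Proposition 2.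

**Proposition 10 (key estimate).** For all $l,s\in\mathbb N$ there are $\Lambda_{l,s}\ge\Lambda$ and $C_{l,s}$ such that for all $\lambda\ge\Lambda_{l,s}$, $x,y$, $t\neq0$,
$$|\partial_t^lP_\lambda(x,y;t)|\le C_{l,s}\,\lambda^{\nu/2+l}\min\{1,(\rho/\sqrt\lambda)^s\},\qquad\rho=\frac{1+|x|+|y|}{|t|}. \tag{11}$$

**Proof of Theorem 4 and Theorem 5(1) from Proposition 10.** Take $s=\nu+2l+1$. For $\lambda=2^k\Lambda\ge\Lambda_{l,s}$, (11) gives $|\partial_t^lP_\lambda|\le C\rho^s\lambda^{\nu/2+l-s/2}=C\rho^s\lambda^{-1/2}$. So $\sum_k\partial_t^lP_{2^k\Lambda}$ converges uniformly on compact subsets of $\{t\neq0\}$, for every $l$. Hence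
$$P:=P_{\rm low}+\sum_{k\ge0}P_{2^k\Lambda}$$
is jointly continuous and $C^\infty$ in $t$, with jointly continuous $\partial_t^lP$. By (1) the partial sums of $\chi_0(H/\Lambda)+\sum_k\chi(2^{-k}H/\Lambda)$ converge strongly to $1$; integrating the partial sums of $P$ against $\overline{f(x)}g(y)$ and passing to the limit shows that $P$ is a weak kernel of $e^{-itH}$.

For the bound, the terms with $\Lambda_{l,s}\le\lambda\le\rho^2$ are at most $C\lambda^{\nu/2+l}$ and sum geometrically to at most $C\rho^{\nu+2l}$. Those with $\lambda>\rho^2$, $\lambda\ge\Lambda_{l,s}$, sum to at most $C\rho^s\max(\rho^2,\Lambda)^{-1/2}\le C\rho^{s-1}=C\rho^{\nu+2l}$. By (10), $P_{\rm low}$ and the finitely many $\lambda<\Lambda_{l,s}$ contribute at most $C_l$. $\square$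

Everything now rests on (11).

## 6. Rescaling to energy one, and commutators with the dilation generator

**Rescaling.** Let $h=\lambda^{-1/2}\le1$ and let $(S_hf)(x)=h^{\nu/2}f(hx)$, a unitary operator. Then
$$S_hHS_h^{-1}=\lambda H_h,\qquad H_h=H_0+V^{(h)},\qquad V^{(h)}(x)=h^2V(hx),\quad V_j^{(h)}(x)=h^2V_j(hx).$$
By Lemma 7,
$$\|V_j^{(h)}\|_{\mathcal L(H^1,H^{-1})}\le C_jh^\gamma. \tag{12}$$
So for $h\le h_0$ we have $H_h+1\ge\frac12(H_0+1)$. Put
$$r=(H_h+1)^{-1}=S_hJ_\lambda S_h^{-1},\qquad0\le r\le2 .$$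
From here on, $C$ is independent of $h$, and $h_0$ may be decreased finitely often.

**Dilations.** Let $(U_\theta f)(x)=e^{\nu\theta/2}f(e^\theta x)=e^{i\theta A}f$. On $C_0^\infty$, $A=-i(x\cdot\nabla+\frac\nu2)$.

**Definition 3.** $\mathcal A$ is the set of bounded operators $X$ for which $X(\theta):=U_\theta XU_{-\theta}$ is $C^\infty$ in operator norm, and $\delta(X):=X'(0)$ (formally $i[A,X]$).

As an example, let $m$ be a smooth function with all $(x\cdot\nabla)^jm$ bounded. Multiplication by $m$ is in $\mathcal A$: $m(\theta)=m(e^\theta\cdot)$, Taylor's formula holds uniformly in $x$, and $\delta(m)=x\cdot\nabla m$. If $\varphi\in C_c^\infty(\mathbb R)$, then $\varphi(H_0)(\theta)=\varphi(e^{-2\theta}H_0)$ and $\delta(\varphi(H_0))=-2H_0\varphi'(H_0)$. Multiplication by $e^{ix_1}$ is not in $\mathcal A$, since $\sup_x|e^{ie^\theta x_1}-e^{ix_1}|=2$ for $\theta\neq0$.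

By Leibniz, $\mathcal A$ is a $*$-algebra. Since $X(\theta_0+\theta)=U_{\theta_0}X(\theta)U_{-\theta_0}$, smoothness near $\theta=0$ suffices, $\delta$ is a $*$-derivation of $\mathcal A$ into $\mathcal A$, and $X^{(j)}(\theta)=U_\theta\delta^j(X)U_{-\theta}$. For $v\in D(A)$, differentiate $U_\theta Xv=X(\theta)U_\theta v$ at $\theta=0$: then $Xv\in D(A)$ and $AXv=XAv-i\delta(X)v$. By induction $XD(A^k)\subset D(A^k)$ and
$$A^kXv=\sum_j\binom kj(-i)^j\delta^j(X)A^{k-j}v,\qquad v\in D(A^k). \tag{13}$$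

**Lemma 11.** For $h\le h_0$: (a) $r\in\mathcal A$ and $\|\delta^j(r)\|\le C_j$. (b) If $\varphi\in C_c^\infty((-1,\infty))$, then $\varphi(H_h)\in\mathcal A$ and $\|\delta^j(\varphi(H_h))\|\le C_j$. (c) $\delta(\varphi(H_h))=-2H_h\varphi'(H_h)+O(h^\gamma)$ in norm.

**Proof. Step (a): smoothness of the resolvent under dilation.** We have $r(\theta)=(H_h(\theta)+1)^{-1}$ with $H_h(\theta)=e^{-2\theta}H_0+h^2V(he^\theta\,\cdot)$. For $|\theta|\le1$, $W(e^\theta x)\le e^2W(x)$, because $\sigma_a<2$. Off the null set $\Sigma$, $\theta\mapsto h^2V(he^\theta x)$ is smooth with derivatives $h^2V_j(he^\theta x)$, bounded by $e^2C_jh^2W(hx)$. Taylor's formula at each $x$ gives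
$$\Big|V_j^{(h)}(e^{\theta'}x)-V_j^{(h)}(e^\theta x)-(\theta'-\theta)V_{j+1}^{(h)}(e^\theta x)\Big|\le C|\theta'-\theta|^2h^2W(hx),$$
and by Lemma 7 the corresponding operator from $H^1$ to $H^{-1}$ has norm $O(|\theta'-\theta|^2)$. So $\theta\mapsto H_h(\theta)\in\mathcal L(H^1,H^{-1})$ is $C^\infty$ in norm on $|\theta|<1$, with derivatives $(-2)^je^{-2\theta}H_0+V_j^{(h)}(e^\theta\cdot)$ bounded uniformly in $h$. For $h\le h_0$, $H_h(\theta)+1\ge(e^{-2}-Ch^\gamma)(H_0+1)\ge\frac12e^{-2}(H_0+1)$. Hence the inverse $r(\theta)\in\mathcal L(H^{-1},H^1)$ is uniformly bounded and $C^\infty$, with uniformly bounded derivatives (differentiate via $r'=-rH_h'r$). A fortiori this holds in $\mathcal L(L^2)$.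

**Step (b): from the resolvent to functions of $H_h$.** Write $\varphi(H_h)=\psi(r)$ with $\psi(u)=\varphi(1/u-1)\in C_c^\infty((0,\infty))$, and $\psi(r)=\int\hat\psi(k)e^{ikr}dk$. Iterating
$$\partial_\theta e^{ikr(\theta)}=ik\int_0^1e^{iskr(\theta)}r'(\theta)e^{i(1-s)kr(\theta)}\,ds$$
expresses $\partial_\theta^je^{ikr(\theta)}$ as a finite sum of terms $(ik)^q$, $q\le j$, times integrals over simplices of products of unitaries and derivatives of $r(\theta)$. So $\|\partial_\theta^je^{ikr(\theta)}\|\le C_j(1+|k|)^j$ for $|\theta|<1$. Since $\hat\psi$ decreases rapidly, (b) follows.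

**Step (c): the leading term.** At $\theta=0$ the derivative of $H_h(\theta)$ is $-2H_0+V_1^{(h)}=-2H_h+Y$ with $Y=2V^{(h)}+V_1^{(h)}$, and $\|Y\|_{\mathcal L(H^1,H^{-1})}\le Ch^\gamma$ by (12). Using $rH_h=1-r$,
$$\delta(r)=-r(-2H_h+Y)r=2r(1-r)-rYr=2r(1-r)+O(h^\gamma).$$
The formula in Step (b) gives $\delta(e^{ikr})=2ik\,r(1-r)e^{ikr}+O(|k|h^\gamma)$, hence $\delta(\psi(r))=2r(1-r)\psi'(r)+O(h^\gamma)$. Since $\psi'(u)=-u^{-2}\varphi'(1/u-1)$ and $(1-r)/r=H_h$, the leading term is $-2H_h\varphi'(H_h)$. $\square$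

Part (c) is the point of the rescaling: up to $O(h^\gamma)$, the commutator is the free one.

## 7. Trading position weights for powers of $A$

The vectors $G^0_{\lambda,y}$ are localized in position, by (9), while the propagation estimate will be in terms of $A$. As $A\approx x\cdot(-i\nabla)$, each power of $A$ costs one weight and one derivative. Extra powers of $r$ supply the derivatives.

**Lemma 12.** Let $w(x)=\langle hx\rangle$ and $k\ge0$ an integer. There is $h_k>0$ such that for $h\le h_k$: (a) $\|w^kr\,w^{-k}f\|_{H^1}\le4\|f\|$; (b) if $m\ge2^k$, then $r^mw^{-k}L^2\subset D(A^k)$ and $\|A^kr^mw^{-k}\|\le C_{k,m}h^{-k}$.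

**Proof. Step (a): weights pass through $r$.** Let $u=rw^{-k}f\in H^1$. To test with bounded weights put $w_\epsilon=w/(1+\epsilon w)$, $\zeta=w_\epsilon^k$ and $b=\nabla\zeta/\zeta=k\nabla w/(w(1+\epsilon w))$. Since $|\nabla w|\le h$ and $w\ge1$, $|b|\le kh$. Test the weak equation $(H_h+1)u=w^{-k}f$ with $\zeta^2u\in H^1$ and let $v=\zeta u$. We have $\nabla u=\zeta^{-1}(\nabla v-bv)$, $\nabla(\zeta^2u)=\zeta(\nabla v+bv)$, and $\operatorname{Re}\langle\nabla v+bv,\nabla v-bv\rangle=\|\nabla v\|^2-\|bv\|^2$. Hence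
$$\tfrac12\|\nabla v\|^2-\tfrac12\|bv\|^2+\langle v,V^{(h)}v\rangle+\|v\|^2=\operatorname{Re}\langle v,\zeta w^{-k}f\rangle\le\|v\|\,\|f\|.$$
Because $H_h+1\ge\frac12(H_0+1)$, the left side is at least $\frac12\|v\|_{H^1}^2-\frac12k^2h^2\|v\|^2\ge\frac14\|v\|_{H^1}^2$ if $k^2h^2\le\frac12$. So $\|v\|_{H^1}\le4\|f\|$ uniformly in $\epsilon$. As $\epsilon\to0$, $v\to w^ku$ pointwise, and a weak limit in $H^1$ gives (a).

**Step (b): induction on $k$.** For $k=0$, $\|r^m\|\le2^m$. Let $k\ge1$; write $m=m'+m''$ with $m',m''\ge2^{k-1}$, and put $v=r^{m''}w^{-k}f$. Since $w^kr^{m''}w^{-k}=(w^krw^{-k})^{m''}$, (a) gives $\|w^kv\|_{H^1}\le C\|f\|$, and then also $\|w^k\nabla v\|\le C\|f\|$, because $|\nabla w^k|\le khw^k$. As $|x|w^{k-1}\le h^{-1}w^k$, the function $-i(x\cdot\nabla+\frac\nu2)v$ is in $L^2$.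

We check that $v\in D(A)$. The space $C_0^\infty$ is dense, $U_\theta$-invariant and contained in $D(A)$, so it is a core for $A$. Integrating by parts against $C_0^\infty$ gives $v\in D(A^*)=D(A)$, with $Av=-i(x\cdot\nabla+\frac\nu2)v$ and $\|w^{k-1}Av\|\le Ch^{-1}\|f\|$.

Now
$$Ar^{m'}v=r^{m'}Av-i\delta(r^{m'})v. \tag{14}$$
For the first term, the induction hypothesis applied to $r^{m'}w^{-(k-1)}(w^{k-1}Av)$ gives $\|A^{k-1}r^{m'}Av\|\le Ch^{-(k-1)}h^{-1}\|f\|$. For the second, let $j\le k-1$ and write $v=r^{m''}w^{-j}(w^{-(k-j)}f)$; as $m''\ge2^j$, the induction hypothesis gives $v\in D(A^j)$ and $\|A^jv\|\le Ch^{-j}\|f\|$. By (13) with $X=\delta(r^{m'})\in\mathcal A$ and Lemma 11(a), $\|A^{k-1}\delta(r^{m'})v\|\le Ch^{-(k-1)}\|f\|$. By (14), $r^mw^{-k}f=r^{m'}v\in D(A^k)$ and $\|A^kr^{m'}v\|\le Ch^{-k}\|f\|$. $\square$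

## 8. A propagation estimate for $A$

The next lemma is the calculus: it moves a function of $A$ past an operator in $\mathcal A$. We write $F(b)=\int\hat F(k)e^{ikb}dk$.

**Lemma 13.** Let $0<\varepsilon\le1$, $a\in\mathbb R$, $B=\varepsilon(A-a)$, $X\in\mathcal A$, and $F\in C^\infty(\mathbb R)$ bounded with $F'\in C_c^\infty$. For $n\ge1$,
$$F(B)X=\sum_{j<n}\frac{(-i\varepsilon)^j}{j!}\delta^j(X)F^{(j)}(B)+\mathcal R,\qquad\|\mathcal R\|\le\frac{\varepsilon^n}{n!}\|\delta^n(X)\|\,N_n(F), \tag{15}$$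
where $N_n(F)=\int|\widehat{F^{(n)}}(k)|\,dk$ is invariant under translations of $F$. Consequently, if $G$ is bounded Borel and $\operatorname{supp}F\cap\operatorname{supp}G=\emptyset$, then $\|F(B)XG(B)\|\le C_n\varepsilon^n$ with $C_n$ depending only on $\|\delta^n(X)\|$, $N_n(F)$, $\sup|G|$.

**Proof.** First let $F\in C_c^\infty$. Then $F(B)=\int\hat F(k)e^{ikB}dk$ and $e^{ikB}X=X(k\varepsilon)e^{ikB}$. Taylor expand: $X(k\varepsilon)=\sum_{j<n}\frac{(k\varepsilon)^j}{j!}\delta^j(X)+\mathcal R_n$ with $\|\mathcal R_n\|\le\frac{|k\varepsilon|^n}{n!}\|\delta^n(X)\|$, since $\|X^{(n)}(\theta)\|=\|\delta^n(X)\|$. As $F^{(j)}(B)=\int\hat F(k)(ik)^je^{ikB}dk$, (15) follows.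

In general apply this to $F_R=F\eta_1(\cdot/R)$ with $\eta_1\in C_c^\infty$ equal to $1$ near $0$. For $R$ large, the derivatives of $\eta_1(\cdot/R)$ live where $F$ is constant, so for $j\ge1$, $F_R^{(j)}$ equals $F^{(j)}$ plus $R^{-j}F(\pm\infty)\eta_1^{(j)}(\cdot/R)$ on the half-lines $\pm b>0$. The Fourier $L^1$ norm is invariant under scaling, so that of the additional terms is $O(R^{-j})$. Thus as $R\to\infty$, $F_R^{(j)}(B)\to F^{(j)}(B)$ in norm for $j\ge1$ and strongly for $j=0$, and $N_n(F_R)\to N_n(F)$; (15) passes to the limit. For the last claim multiply (15) by $G(B)$ and use $F^{(j)}G=0$. $\square$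

Now suppose $D=i[K,A]=-\delta(K)$ is bounded below by $c>0$ in an energy window. A state with $A\ge a$ at time $0$ should have $A$ near or above $a+cT$ at time $T$. We claim half of this, up to $O(T^{-n})$.

**Lemma 14.** Let $K,\Gamma,\tilde\Gamma\in\mathcal A$ be self-adjoint and commuting, $\tilde\Gamma\Gamma=\Gamma$, $D:=-\delta(K)$, and $\tilde\Gamma D\tilde\Gamma\ge c\,\tilde\Gamma^2$ with $0<c\le1$. For every $n$ there is $C$, depending only on $n$, $c$ and bounds for $\|\delta^j(K)\|$, $\|\delta^j(\Gamma)\|$, $\|\delta^j(\tilde\Gamma)\|$, $j\ge0$, such that for $T\ge1$, $a\in\mathbb R$,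
$$\big\|\mathbf1(A\le a+\tfrac c2T)\,e^{-iTK}\,\Gamma\,\mathbf1(A\ge a)\big\|\le CT^{-n}.$$

The idea is to follow the probability of lagging behind, measured with a smooth cutoff $F$ moving at speed $c$. Its derivative is nonpositive up to an error of relative size $\varepsilon=1/T$. One such estimate gives only $O(\varepsilon)$. But the error is localized where $F$ varies, hence is controlled by the same probability for a slightly wider cutoff. A ladder of $n$ cutoffs gives $O(\varepsilon^n)$.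

**Proof.** It suffices to obtain $CT^{-n/2}$ for each $n\ge2$.

**Step 1: the ladder.** Put $\varepsilon=1/T$, $B=\varepsilon(A-a)$. Choose $0\le f_*\in C_c^\infty((0,1))$ with $\int f_*^2=1$ and $F_*(b)=\int_b^\infty f_*^2$. Let $(3n+1)\ell=c/4$, $\beta_i=-\frac c2+3i\ell$ for $0\le i\le n$, and
$$F_i(b)=F_*\big((b-\beta_i)/\ell\big),\qquad f_i(b)=\ell^{-1/2}f_*\big((b-\beta_i)/\ell\big).$$
Then $F_i'=-f_i^2$, $\operatorname{supp}f_i\subset[\beta_i,\beta_i+\ell]$, $F_i=1$ on $(-\infty,\beta_i]$, and $\operatorname{supp}F_i\subset(-\infty,\beta_n+\ell]=(-\infty,-\frac c4]$. Let $\tilde f_i\in C_c^\infty$, $0\le\tilde f_i\le1$, $\tilde f_i=1$ near $\operatorname{supp}f_i$, $\operatorname{supp}\tilde f_i\subset(\beta_i-2\ell,\beta_i+3\ell)$. As $\beta_{i+1}=\beta_i+3\ell$, we have $\tilde f_i^2\le F_{i+1}$ for $i<n$.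

Let $\psi=\mathbf1(B\ge0)\phi$ with $\|\phi\|\le1$, and for $\sigma\in[0,1]$
$$\psi_\sigma=e^{-i\sigma K/\varepsilon}\psi,\qquad\Psi=\Gamma\psi_\sigma,\qquad q_i(\sigma)=\langle\Psi,F_i(B-c\sigma)\Psi\rangle .$$
Below, $F,f,\tilde f$ stand for $F_i,f_i,\tilde f_i$ evaluated at $B-c\sigma=\varepsilon(A-a-c\sigma/\varepsilon)$. Constants are uniform in $\sigma$ and $a$ because $N_n$ is translation invariant. Since $K$ is bounded and commutes with $\Gamma$, and $-cF'=cf^2$,
$$q_i'(\sigma)=\big\langle\Psi,\{cf^2+\tfrac i\varepsilon[K,F]\}\Psi\big\rangle. \tag{16}$$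

**Step 2: the commutator.** This step isolates $-fDf$. By Lemma 13 at order $n+1$,
$$\tfrac i\varepsilon[K,F]=DF'+\sum_{2\le j\le n}\varepsilon^{j-1}c_j\,\delta^j(K)F^{(j)}+O(\varepsilon^n)$$
with numerical $c_j$; the term $j=1$ of $-FK$ is $i\varepsilon\delta(K)F'$, and $\frac i\varepsilon\cdot i\varepsilon\delta(K)F'=DF'$. Further $DF'=-Df^2=-fDf+[f,D]f$. Expanding $[f,D]$ by Lemma 13 at order $n$,
$$\tfrac i\varepsilon[K,F]=-fDf+\varepsilon\sum_qY_qu_q+O(\varepsilon^n),$$
a finite sum, with $Y_q\in\mathcal A$ bounded uniformly together with all $\delta^j(Y_q)$, and $u_q\in C_c^\infty$ supported in $\operatorname{supp}f$ (evaluated at $B-c\sigma$). By the last part of Lemma 13, $(1-\tilde f)Y_qu_q=O(\varepsilon^n)$, and $u_q=u_q\tilde f$, so $Y_qu_q=\tilde fY_qu_q\tilde f+O(\varepsilon^n)$. Therefore the expectation of $\varepsilon\sum_qY_qu_q$ in $\Psi$ has modulus at most $C\varepsilon\|\tilde f\Psi\|^2+C\varepsilon^n$.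

**Step 3: positivity.** This step bounds $\langle\Psi,fDf\Psi\rangle$ from below; the hypothesis needs $\tilde\Gamma$ next to $D$, so we move $\tilde\Gamma$ through $f$. By Lemma 13, $f\tilde\Gamma=\tilde\Gamma f+\varepsilon Q$ with
$$Q=\sum_{1\le j<n}\varepsilon^{j-1}\tfrac{(-i)^j}{j!}\delta^j(\tilde\Gamma)f^{(j)}+O(\varepsilon^{n-1}).$$
As $f^{(j)}=f^{(j)}\tilde f$, $\|Q\Psi\|\le C\|\tilde f\Psi\|+C\varepsilon^{n-1}$. Since $\tilde\Gamma\Psi=\Psi$, $f\Psi=\tilde\Gamma f\Psi+\varepsilon Q\Psi$. Also $\|f\Psi\|$ and $\|\tilde\Gamma f\Psi\|$ are at most $C\|\tilde f\Psi\|\le C$. Note that $D$ is self-adjoint. Hence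
$$\langle\Psi,fDf\Psi\rangle\ge\langle f\Psi,\tilde\Gamma D\tilde\Gamma f\Psi\rangle-2\varepsilon\|D\|\|\tilde\Gamma f\Psi\|\|Q\Psi\|-\varepsilon^2\|D\|\|Q\Psi\|^2\ge c\|\tilde\Gamma f\Psi\|^2-C\varepsilon\|\tilde f\Psi\|^2-C\varepsilon^n,$$
$$\|\tilde\Gamma f\Psi\|^2=\|f\Psi-\varepsilon Q\Psi\|^2\ge\|f\Psi\|^2-2\varepsilon\|f\Psi\|\|Q\Psi\|\ge\|f\Psi\|^2-C\varepsilon\|\tilde f\Psi\|^2-C\varepsilon^n.$$

**Step 4: climbing the ladder.** Insert Steps 2 and 3 in (16). The terms $\pm c\|f\Psi\|^2$ cancel, and for $0\le i<n$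
$$q_i'(\sigma)\le C\varepsilon\|\tilde f_i(B-c\sigma)\Psi\|^2+C\varepsilon^n\le C\varepsilon\,q_{i+1}(\sigma)+C\varepsilon^n .$$
Initially $q_i(0)\le C\|F_i(B)\Gamma\mathbf1(B\ge0)\|\le C\varepsilon^n$ by Lemma 13, since $\operatorname{supp}F_i\subset(-\infty,-\frac c4]$. Also $q_n\le\|\Gamma\|^2\le C$. Integrating successively for $i=n-1,\dots,0$ gives $q_{n-j}(\sigma)\le C\varepsilon^j$, so $q_0\le C\varepsilon^n$. As $\mathbf1(b\le-\frac c2)\le F_0(b)$, $\|\mathbf1(B\le c\sigma-\frac c2)\Gamma\psi_\sigma\|\le C\varepsilon^{n/2}$. At $\sigma=1$, $B\le\frac c2$ means $A\le a+\frac c2T$, and $\Gamma\psi_1=e^{-iTK}\Gamma\psi$. $\square$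

## 9. Rapid decay in energy: proof of Proposition 10

Fix $l$ and $s$. For $s=0$ the claim is (10), so let $s\ge1$.

**Step 1: rescaled vectors.** This step writes $P_\lambda$ with vectors on which $A^s$ is controlled. Put $m_1=2^s$, $M=m_1+m_2$, $G_{\lambda,y}=J_\lambda^{m_1}G^0_{\lambda,y}$. Since $J_\lambda^{-1}=1+H/\lambda$,
$$\partial_t^lP_\lambda(x,y;t)=(-i)^l\lambda^l\big\langle G_{\lambda,x},e^{-itH}\chi_\sharp(H/\lambda)G_{\lambda,y}\big\rangle,\qquad\chi_\sharp(u)=u^l(1+u)^{2M}\chi(u).$$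
Let $\phi_y=S_hG_{\lambda,y}=r^{m_1}S_hG^0_{\lambda,y}$. Because $w^sS_h=S_h\langle\cdot\rangle^s$, (9) gives $\|w^sS_hG^0_{\lambda,y}\|\le C\lambda^{\nu/4}\langle y\rangle^s$. With $\|r\|\le2$ and Lemma 12(b) for $k=s$, $m=m_1$,
$$\|\phi_y\|\le C\lambda^{\nu/4},\qquad\|A^s\phi_y\|\le Ch^{-s}\lambda^{\nu/4}\langle y\rangle^s. \tag{17}$$

**Step 2: the hypotheses of Lemma 14.** Choose real $\tilde\chi\in C_c^\infty((\frac12,8))$ with $\tilde\chi=1$ on $[1,4]$, and real $\omega\in C_c^\infty((\frac14,16))$ with $\omega(u)=u$ on $[\frac12,8]$. Set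
$$K=\omega(H_h),\qquad\Gamma=\chi_\sharp(H_h),\qquad\tilde\Gamma=\tilde\chi(H_h).$$
They commute, $\tilde\Gamma\Gamma=\Gamma$, and by Lemma 11(b) they are in $\mathcal A$ with bounds uniform in $h$. By Lemma 11(c), $D=-\delta(K)=2H_h\omega'(H_h)+O(h^\gamma)$. On $\operatorname{supp}\tilde\chi$, $2u\omega'(u)=2u\ge1$. So for $h$ small
$$\tilde\Gamma D\tilde\Gamma\ge(1-Ch^\gamma)\tilde\Gamma^2\ge\tfrac12\tilde\Gamma^2 .$$
Lemma 14 applies with $c=\frac12$, uniformly in $h$.

**Step 3: the estimate for $t>0$.** Let $T=\lambda t$. If $T<1$, then $\sqrt\lambda\,t\le\lambda t<1$ because $\lambda\ge1$; so $\rho/\sqrt\lambda>1$, and (11) is (10).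

Let $T\ge1$. Since $\omega(u)=u$ on $\operatorname{supp}\chi_\sharp$, $S_he^{-itH}\chi_\sharp(H/\lambda)S_h^{-1}=e^{-iTH_h}\chi_\sharp(H_h)=e^{-iTK}\Gamma$, hence
$$|\partial_t^lP_\lambda(x,y;t)|=\lambda^l\,|\langle\phi_x,e^{-iTK}\Gamma\phi_y\rangle|.$$
Split $\phi_y$ with $\mathbf1(A\ge-\frac c4T)$ and $\phi_x$ with $\mathbf1(A\le\frac c4T)$. Lemma 14 with $a=-\frac c4T$, so that $a+\frac c2T=\frac c4T$, and $n=s$, bounds the main part by $CT^{-s}\|\phi_x\|\|\phi_y\|$. By the spectral theorem the complementary parts have norms at most $(\frac c4T)^{-s}\|A^s\phi_x\|$ and $(\frac c4T)^{-s}\|A^s\phi_y\|$. By (17), and since $T^{-s}h^{-s}=(\sqrt\lambda\,t)^{-s}$ and $T^{-s}\le(\sqrt\lambda\,t)^{-s}$,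
$$|\partial_t^lP_\lambda|\le C\lambda^{\nu/2+l}(\sqrt\lambda\,t)^{-s}\big(1+\langle x\rangle^s+\langle y\rangle^s\big)\le C\lambda^{\nu/2+l}(\rho/\sqrt\lambda)^s .$$
Together with (10) this is (11).

**Step 4: $t<0$ and thresholds.** The operator in the definition of $P_\lambda$ is a real function of $H$ times $e^{-itH}$, so $P_\lambda(x,y;-t)=\overline{P_\lambda(y,x;t)}$, and (11) for $t<0$ follows. Finitely many conditions $h\le h_*$ were used; take $\Lambda_{l,s}=\max(\Lambda,h_*^{-2})$. This proves Proposition 10, and with it Theorem 4 and Theorem 5(1). $\square$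

## 10. Smoothness where $V$ is smooth, and the kernel acting on functions

**Proof of Theorem 5(2).** *The aim is an elliptic equation for $P$ in all variables.* If $f\in C_c^\infty(\Omega)$, then $f\in H^1$ and $H_0f+Vf\in C_c^\infty(\Omega)\subset L^2$, so $f\in D(H)$ and $Hf=H_0f+Vf$. For $f,g\in C_c^\infty(\Omega)$,
$$i\partial_t\langle f,e^{-itH}g\rangle=\langle Hf,e^{-itH}g\rangle=\langle f,e^{-itH}Hg\rangle .$$
Since linear combinations of products of test functions are dense, this says that in $\mathcal D'(\Omega\times\Omega\times(\mathbb R\setminus\{0\}))$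
$$i\partial_tP=\big(-\tfrac12\Delta_x+V(x)\big)P=\big(-\tfrac12\Delta_y+V(y)\big)P .$$
Put $P^{(l)}=\partial_t^lP$, continuous for every $l$ by part (1). For the elliptic operator $\mathcal L=-\frac12\Delta_x-\frac12\Delta_y-\partial_t^2$,
$$\mathcal LP^{(l)}=2iP^{(l+1)}-(V(x)+V(y))P^{(l)}-P^{(l+2)}.$$
If all $P^{(l)}$ are in $H^q_{\rm loc}$, which is true for $q=0$, then the right side is in $H^q_{\rm loc}$, and elliptic regularity gives all $P^{(l)}\in H^{q+2}_{\rm loc}$. Iterate. For atoms take $\Omega=\mathbb R^{3N}\setminus\Sigma$, where $\Sigma$ is the collision set. $\square$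

**Proof of Theorem 5(3).** *We approximate $g$ by test functions.* By cut-off and mollification choose $g_n\in C_0^\infty$ with $g_n\to g$ both in $L^2$ and in $L^1(\langle y\rangle^\nu dy)$. By Theorem 4, $e^{-itH}g_n(x)=\int P(x,y;t)g_n(y)dy$ for a.e. $x$, and the right side is continuous in $(x,t)$. By part (1) with $l=0$, $|P(x,y;t)|\le C\langle y\rangle^\nu$ locally uniformly in $(x,t)$, $t\neq0$. So $\int P(x,y;t)g_n(y)dy\to\int P(x,y;t)g(y)dy$ locally uniformly, while $e^{-itH}g_n\to e^{-itH}g$ in $L^2$. $\square$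

## 11. The inverse-square potential: why $\sigma_a=2$ is excluded

Let $\nu=3$, $V=-\frac\kappa2|x|^{-2}$, $0<\kappa<\frac14$. Here $h^2V(hx)=V(x)$: rescaling does not make the potential small. We prove the remaining part of Proposition 6 with explicit solutions. By Hardy's inequality $|x|^{-2}\le4(-\Delta)=8H_0$, so $V\ge-4\kappa H_0$ with $4\kappa<1$, and the form sum is defined on $H^1(\mathbb R^3)$. Let $\mu=\sqrt{1/4-\kappa}\in(0,\frac12)$ and, for $\operatorname{Re}z>0$,
$$u_z(x)=z^{-1-\mu}|x|^{\mu-\frac12}e^{-|x|^2/2z}.$$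

**Step 1: $e^{-itH}u_z=u_{z+it}$ for all real $t$.** Since $\mu>0$, $\nabla u_z=O(|x|^{\mu-3/2})$ near $0$ is square integrable, and $u_z\in H^1$. With $\beta=\mu-\frac12$ and $\alpha=\frac1{2z}$, for $x\neq0$,
$$\Delta\big(|x|^\beta e^{-\alpha|x|^2}\big)=\big[\beta(\beta+1)|x|^{-2}-2\alpha(2\beta+3)+4\alpha^2|x|^2\big]|x|^\beta e^{-\alpha|x|^2},\qquad\beta(\beta+1)=\mu^2-\tfrac14=-\kappa .$$
So off the origin
$$H_0u_z+Vu_z=\Big[\frac{1+\mu}z-\frac{|x|^2}{2z^2}\Big]u_z=-\partial_zu_z\in L^2 .$$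
The distribution $H_0u_z+Vu_z+\partial_zu_z$ lies in $H^{-1}(\mathbb R^3)$ and is supported in $\{0\}$. It is zero: its Fourier transform is a polynomial $q$ with $\int|q(\xi)|^2(1+|\xi|^2)^{-1}d\xi<\infty$, which in $\mathbb R^3$ forces $q=0$. Therefore $u_z\in D(H)$ and $Hu_z=-\partial_zu_z$. The map $t\mapsto u_{z+it}$ is $C^1$ into $L^2$ (its $z$-derivatives are dominated by $C|x|^{\mu-1/2}(1+|x|^4)e^{-c|x|^2}$, locally uniformly in $z$), and $\frac d{dt}u_{z+it}=i\,\partial_zu|_{z+it}=-iHu_{z+it}$. The claim follows.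

**Step 2: a continuous kernel would make a nonzero limit vanish.** Suppose that for some $t\neq0$, $e^{-itH}$ has a continuous kernel $P$. Choose $G\in C_c^\infty(\mathbb R^3\setminus\{0\})$ with
$$c:=\int\overline{(-it)^{-1-\mu}|x|^{\mu-\frac12}e^{-|x|^2/(-2it)}}\,G(x)\,dx\neq0 .$$
Then $\phi:=e^{-itH}G$ agrees a.e. with the continuous function $\int P(\cdot,y)G(y)dy$, so $|\phi|\le C$ a.e. on $|x|<1$. For $b>0$, Step 1 gives
$$\langle u_b,\phi\rangle=\langle e^{itH}u_b,G\rangle=\langle u_{b-it},G\rangle\longrightarrow c\qquad(b\downarrow0),$$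
because $u_{b-it}$ converges uniformly on $\operatorname{supp}G$. On the other hand, scaling $x=\sqrt b\,x'$ in the first integral,
$$|\langle u_b,\phi\rangle|\le Cb^{-1-\mu}\int|x|^{\mu-\frac12}e^{-|x|^2/2b}\,dx+\|u_b\mathbf1_{|x|\ge1}\|_2\|\phi\|_2=C'b^{\frac14-\frac\mu2}+o(1)\longrightarrow0,$$
since $\mu<\frac12$. This contradicts $c\neq0$, and Proposition 6 is proved. $\square$
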